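\title{A renorming of $\ell_1$ that is almost constrained but not 1-complemented in its bidual}

\begin{abstract}
A Banach space $X$ has the finite-infinite intersection property $IP_{f,\infty}$ if every $h\in X^{**}$ admits $x\in X$ with $\|w-x\|\le\|w-h\|$ for all $w\in X$. Every space that is the range of a norm one projection on its bidual has this property. We show that the converse fails: for each $\kappa\in(0,1)$ there is a space isomorphic to $\ell_1$ with the $IP_{f,\infty}$ such that every projection from its bidual onto it has norm at least $1+\frac23(1-\kappa)$. The mechanism is that the median of three numbers is not a linear function. Finite projective planes raise the lower bound to $3$, the best constant for finite-dimensional extensions of $X$ inside $X^{**}$. The converse does hold for separable spaces that do not contain $\ell_1$ and for Asplund spaces.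
\end{abstract}

\section{The question and the results}\label{sec:intro}

All Banach spaces are real, and a nonzero Banach space $X$ is regarded as a subspace of $X^{**}$ through the canonical embedding. Let $Y\ne\{0\}$ be a closed subspace of a Banach space $Z$. A \emph{projection} of $Z$ onto $Y$ is a bounded linear map $Q:Z\to Y$ with $Qy=y$ for $y\in Y$. We write $\lambda(Y,Z)\in[1,\infty]$ for the infimum of the norms of such projections, and $Y$ is \emph{1-complemented} in $Z$ if a projection of norm one exists. Put
\[
O(Y,Z)=\{z\in Z:\ \|y+z\|\ge\|y\|\ \text{ for all }y\in Y\},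
\]
the set of vectors whose addition never shortens an element of $Y$. The subspace $Y$ is \emph{almost constrained} in $Z$ if $Z=Y+O(Y,Z)$, and $X$ has the \emph{finite-infinite intersection property} $IP_{f,\infty}$ if $X$ is almost constrained in $X^{**}$. This is the equivalent formulation of Godefroy's property recorded in \cite{thesis}, and we take it as the definition.

For $z\in Z$ and $x\in Y$, the substitution $w=x-y$ shows that $z-x\in O(Y,Z)$ if and only if
\begin{equation}\label{eq:shadow}
\|w-x\|\le\|w-z\|\qquad\text{for all }w\in Y .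
\end{equation}
We call such an $x$ a \emph{shadow} of $z$ in $Y$: a point of $Y$ lying in all the balls with center $w\in Y$ and radius $\|w-z\|$. So $Y$ is almost constrained in $Z$ exactly when every $z\in Z$ has a shadow.

\begin{lemma}\label{lem:basic}
Let $Y\neq\{0\}$ be a closed subspace of $Z$.
\begin{enumerate}
\item[(i)] $O(Y,Z)$ is closed under scalar multiplication and $O(Y,Z)\cap Y=\{0\}$.
\item[(ii)] If $x$ is a shadow of $z$, then $\|x\|\le\|z\|$. The only shadow of $y\in Y$ is $y$.
\item[(iii)] A linear map $Q:Z\to Y$ is a norm one projection if and only if $Qz$ is a shadow of $z$ for every $z\in Z$.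
\item[(iv)] If $z\notin Y$, then $x$ is a shadow of $z$ if and only if $y+tz\mapsto y+tx$ is a norm one projection of $Y+\mathbb Rz$ onto $Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $z\in O(Y,Z)$ and $t\ne0$ we have $\|y+tz\|=|t|\,\|y/t+z\|\ge\|y\|$; if also $z\in Y$, take $y=-z$. (ii) Take $w=0$, respectively $w=z=y$, in \eqref{eq:shadow}. (iii) If $Q$ is a norm one projection, then $\|w-Qz\|=\|Q(w-z)\|\le\|w-z\|$; the converse is (ii). (iv) For $t\neq0$ the inequality $\|y+tx\|\le\|y+tz\|$ is \eqref{eq:shadow} with $w=-y/t$.
\end{proof}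

By (iv), the $IP_{f,\infty}$ says that $X$ is 1-complemented in each space $X+\mathbb Rh$, $h\in X^{**}$. By (iii), $X$ is 1-complemented in $X^{**}$ exactly when the shadows can be chosen \emph{linearly} in $h$. Thus 1-complementation implies the $IP_{f,\infty}$. A dual space $G^*$ has both properties, since restricting a functional on $G^{**}$ to $G$ is a norm one projection of $G^{***}$ onto $G^*$. The space $c_0$ has neither: for $h=(1,1,\dots)\in\ell_\infty=c_0^{**}$ and $w=2e_n$ we have $\|w-h\|=1$, so a shadow $x$ of $h$ would satisfy $x_n\ge1$ for all $n$. The following question is posed as open in \cite{thesis}.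

\medskip
\noindent\textbf{Question.} \emph{If $X$ has the $IP_{f,\infty}$, must $X$ be 1-complemented in $X^{**}$?}
\medskip

For a general pair $Y\subset Z$, almost constrained does not imply 1-complemented; Section~\ref{sec:median} contains an example. But the bidual is a special superspace. Its finite-dimensional subspaces can be mapped into $X$, fixing their intersection with $X$, by operators of norm close to one, and for large classes of spaces the shadows in the bidual are automatically unique and linear (Theorem~\ref{thm:C}). One might therefore expect a positive answer. The answer is negative.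

\begin{theorem}\label{thm:A}
For every $\kappa\in(0,1)$ there is a Banach space $X$ isomorphic to $\ell_1$ that has the $IP_{f,\infty}$, while every projection of $X^{**}$ onto $X$ has norm at least $1+\frac23(1-\kappa)>1$. Hence the $IP_{f,\infty}$ does not imply that $X$ is 1-complemented in $X^{**}$.
\end{theorem}

The construction depends on a finite family of pairwise intersecting sets, and a better choice of the family gives the following.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] For every Banach space $X$ and every subspace $Z$ with $X\subset Z\subset X^{**}$ and $\dim Z/X<\infty$ we have $\lambda(X,Z)\le3$. The supremum of $\lambda(X,Z)$ over all such pairs in which $X$ has the $IP_{f,\infty}$ equals $3$, and it is approached by spaces $X$ isomorphic to $\ell_1$.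
\item[(2)] There is a space $X$ with the $IP_{f,\infty}$ such that every projection of $X^{**}$ onto $X$ has norm at least $3$, and a projection of norm $3$ exists.
\item[(3)] Let $c<3$. Every Banach space $E$ that is isomorphic to a dual space and has a complemented subspace isomorphic to $\ell_1$ has an equivalent norm with the $IP_{f,\infty}$ for which every projection of $E^{**}$ onto $E$ has norm greater than $c$.
\end{enumerate}
\end{theorem}

On the positive side we prove the next theorem; part (a) is in the spirit of Godefroy's work. Asplund spaces are recalled in Section~\ref{sec:positive}.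

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(a)] Let $X$ be separable and contain no isomorphic copy of $\ell_1$. Then $O(X,X^{**})$ is a linear subspace. So if $X$ has the $IP_{f,\infty}$, then $X$ is 1-complemented in $X^{**}$, by a unique norm one projection.
\item[(b)] Let $X$ have the $IP_{f,\infty}$ and let $Y\subset X$ be a closed Asplund subspace. Then there is a linear map $J:Y^{**}\to X$ with $\|J\|\le1$ and $Jy=y$ for $y\in Y$, and for each $h\in Y^{**}\subset X^{**}$ the vector $Jh$ is the only $x\in X$ with $h-x\in O(X,X^{**})$. In particular, an Asplund space with the $IP_{f,\infty}$ is 1-complemented in its bidual.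
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:c0}
A space with the $IP_{f,\infty}$ that contains an isomorphic copy of $c_0$ contains an isomorphic copy of $\ell_\infty$.
\end{corollary}

By Theorem~\ref{thm:C}(a) a separable counterexample must contain $\ell_1$, and by Theorem~\ref{thm:A} a renorming of $\ell_1$ itself suffices. We do not determine whether the $IP_{f,\infty}$ forces $X$ to be complemented in $X^{**}$ with some constant; by Theorem~\ref{thm:B}(2), no universal constant smaller than $3$ can work.

\section{The median, and a model example}\label{sec:median}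

Let $P=\{1,2,3\}$ and let $\mathcal A$ consist of the three two-element subsets of $P$. For $\theta\in\mathbb R^P$ consider the intervals $[\min_A\theta,\max_A\theta]$, $A\in\mathcal A$. All three contain the median $\operatorname{med}(\theta)$. But no linear function $\theta\mapsto\sum_j\mu(j)\theta(j)$ lies in all three for every $\theta$: the indicator $\theta=1_{\{j\}}$ vanishes on $A=P\setminus\{j\}$, which forces $\mu(j)=0$ for each $j$, while $\theta=1_P$ forces $\sum_j\mu(j)=1$. The members of $\mathcal A$ intersect pairwise, so a choice exists; they have no common point, so no linear choice exists. Two points do not suffice for this: a pairwise intersecting family of nonempty subsets of $\{1,2\}$ has a common point.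

We turn this into a pair of Banach spaces. Let $I=\mathcal A\times\mathbb N$ and
\[
\mathcal D_0=\{(j,i):\ i=(A,m)\in I,\ j\in A\}.
\]
Inside $\ell_\infty(\mathcal D_0)$, let $Y_0$ be the space of functions $(j,i)\mapsto y_i$ of the second coordinate for which $y_\infty=\lim_{m}y_{A,m}$ exists and does not depend on $A$; it is isometric to the space $c$ of convergent sequences. Let $z_\theta(j,i)=\theta(j)$ and $Z_0=Y_0+\{z_\theta:\theta\in\mathbb R^P\}$. The constant function $\mathbf 1=z_{1_P}$ belongs to $Y_0$.

\begin{proposition}\label{prop:toy}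
$Y_0$ is almost constrained in $Z_0$, and $\lambda(Y_0,Z_0)\ge\frac53$.
\end{proposition}

\begin{proof}
Let $w\in Y_0$, $\theta\in\mathbb R^P$ and $i=(A,m)$ with $A=\{j,k\}$. The numbers $w_i+\theta(j)$ and $w_i+\theta(k)$ are values of $w+z_\theta$, and $w_i+\operatorname{med}(\theta)$ lies between them. Hence $\|w+\operatorname{med}(\theta)\mathbf 1\|\le\|w+z_\theta\|$ for all $w\in Y_0$, and replacing $w$ by $y-w$ shows that $y+\operatorname{med}(\theta)\mathbf 1$ is a shadow of $y+z_\theta$.

Let $T$ be a projection of $Z_0$ onto $Y_0$ and $\mu(j)=(Tz_{1_{\{j\}}})_\infty$. Then $\sum_j\mu(j)=(T\mathbf 1)_\infty=1$, so $\mu(j)\ge\frac13$ for some $j$. Let $A=P\setminus\{j\}$, let $g_{A,m}\in Y_0$ be the indicator of the points with second coordinate $(A,m)$, and put $f_m=g_{A,m}+z_{1_{\{j\}}}-\frac12\mathbf 1$. Where $g_{A,m}=1$ the first coordinate lies in $A$, so $z_{1_{\{j\}}}=0$ there; thus $f_m$ takes only the values $\pm\frac12$. On the other hand $(Tf_m)_{A,m}=\frac12+(Tz_{1_{\{j\}}})_{A,m}\to\frac12+\mu(j)$. So $\frac12\|T\|\ge\frac12+\frac13$.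
\end{proof}

The index $m$ is essential. If it took only one value, the map sending $z_\theta$ to the function $A\mapsto$ (the mean of $\theta$ over $A$) would define a norm one projection: each $A$ would make its own linear choice. The common limit $y_\infty$ forces the three sets to agree on one $\mu$.

To move the example into a bidual we use the following remark.

\begin{lemma}\label{lem:transfer}
Let $X$ be a closed subspace of both $V$ and $Z$, and let $U:Z\to V$ be linear with $\|U\|\le1$ and $Ux=x$ for $x\in X$. Then every shadow of $Uz$ in $X$ is a shadow of $z$, and for every projection $T$ of $V$ onto $X$ the map $TU$ is a projection of $Z$ onto $X$ with $\|TU\|\le\|T\|$.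
\end{lemma}

\begin{proof}
If $x$ is a shadow of $Uz$, then $\|w-x\|\le\|w-Uz\|=\|U(w-z)\|\le\|w-z\|$ for $w\in X$. The second statement is immediate.
\end{proof}

So it is enough to find a pair $X\subset V$ that behaves like $Y_0\subset Z_0$, together with linear contractions $R:X^{**}\to V$ and $S:V\to X^{**}$ that fix $X$. Then $R$ carries shadows from $V$ to $X^{**}$, and $S$ carries the lower bound for projections. The model itself will not do: $Y_0$ is separable and contains $c_0$, so it fails the $IP_{f,\infty}$ by Corollary~\ref{cor:c0}. Two changes are needed. First, the functions $g_{A,m}$ must span $\ell_1$ instead of $c_0$. We achieve this by letting all of them take values in $[0,\kappa]$ independently, which costs the factor $1-\kappa$. Second, $z_\theta$ must be a weak$^*$ limit of elements of $X$. We achieve this by replacing the single point $j\in P$ with an eventually constant sequence $(p_n)$ in $P$: elements of $X$ read $p_n$ for finite $n$, and $z_\theta$ reads the eventual value.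

\section{The spaces $X\subset V$}\label{sec:space}

Fix a finite set $P$ with $N\ge2$ elements, a nonempty family $\mathcal A$ of nonempty subsets of $P$, and $\kappa\in(0,1)$. The family is \emph{pairwise intersecting} if $A\cap B\neq\emptyset$ for all $A,B\in\mathcal A$; this hypothesis enters only through Proposition~\ref{prop:IP}. Let
\[
H=\Big\{\eta\in\mathbb R^P:\sum_j\eta(j)=0\Big\},\qquad \overline{\mathbb N}=\mathbb N\cup\{\infty\},\qquad I=\mathcal A\times\mathbb N,
\]
with $|\eta|_\infty=\max_j|\eta(j)|$ on $\mathbb R^P$. Let $V$ be the space of triples $v=(\alpha,(\eta_n)_{n\in\overline{\mathbb N}},(\gamma_i)_{i\in I})$ with $\alpha,\gamma_i\in\mathbb R$, $\eta_n\in H$ and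
\[
|v|_1=|\alpha|+\sum_{n\le\infty}|\eta_n|_\infty+\sum_{i}|\gamma_i|<\infty,
\]
and let $X=\{v\in V:\eta_\infty=0\}$.

A \emph{test pair} is $d=(p,s)$, where $p=(p_n)_{n\in\overline{\mathbb N}}$ is a sequence in $P$ with $p_n=p_\infty$ for all but finitely many $n$, and $s:I\to[0,1]$ is finitely supported. Define
\begin{itemize}
\item $\mathcal D_\infty$: the test pairs with $s_i\le\kappa$ for all $i$;
\item $\mathcal D_{A,m}$, for $(A,m)\in I$: the test pairs with $p_n\in A$ for $m\le n\le\infty$ and $s_i\le\kappa$ for all $i\ne(A,m)$.
\end{itemize}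
Let $\mathcal D$ be the union of all these sets. Thus at a point of $\mathcal D$ at most one coordinate $s_{A,m}$ exceeds $\kappa$, and it may do so only if $p$ stays in $A$ from time $m$ on. For $v\in V$ and $d\in\mathcal D$ put
\[
v(d)=\alpha+\sum_{n\le\infty}\eta_n(p_n)+\sum_i\gamma_is_i,\qquad\|v\|=\sup_{d\in\mathcal D}|v(d)| .
\]
We take $\eta_n$ in $H$ and not in $\mathbb R^P$ because constants are already accounted for by $\alpha$.

\begin{lemma}\label{lem:norm}
$\|v\|\le|v|_1\le(3+2/\kappa)\|v\|$ for $v\in V$. Hence $(V,\|\cdot\|)$ is a Banach space, $X$ is a closed subspace isomorphic to $\ell_1$, and $\dim V/X=N-1$.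
\end{lemma}

\begin{proof}
The first inequality holds because $0\le s_i\le1$. For the second, choose $j_n^+$ and $j_n^-$ in $P$ where $\eta_n$ attains its maximum and its minimum. Fix $K\in\mathbb N$ and a finite set $F\subset I$. Define $d^\pm\in\mathcal D_\infty$ by $p_n=j_n^\pm$ for $n\le K$, $p_n=j_\infty^\pm$ for $K<n\le\infty$, and $s_i=\kappa$ if $i\in F$ and $\pm\gamma_i>0$, $s_i=0$ otherwise. For $\eta\in H$ we have $\max\eta\ge0\ge\min\eta$, so $\max\eta-\min\eta\ge|\eta|_\infty$. Therefore
\[
2\|v\|\ge v(d^+)-v(d^-)\ge\sum_{n\le K}|\eta_n|_\infty+|\eta_\infty|_\infty-2\sum_{K<n<\infty}|\eta_n|_\infty+\kappa\sum_{i\in F}|\gamma_i| .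
\]
Letting $K\to\infty$ and $F\uparrow I$ gives $\sum_{n\le\infty}|\eta_n|_\infty+\kappa\sum_i|\gamma_i|\le2\|v\|$, so $\sum_{n\le\infty}|\eta_n|_\infty+\sum_i|\gamma_i|\le\frac2\kappa\|v\|$. Evaluating at a point with $s=0$ gives $|\alpha|\le\|v\|+\sum_{n\le\infty}|\eta_n|_\infty\le3\|v\|$. The rest follows since $|\cdot|_1$ is complete, $I$ is countable and $\dim H=N-1$.
\end{proof}

From now on $V$ and $X$ carry the norm $\|\cdot\|$, and their elements are regarded as functions on $\mathcal D$. The functions $\mathbf 1(d)=1$ and $g_i(d)=s_i$ belong to $X$. For $\theta\in\mathbb R^P$ and $n\in\mathbb N$ let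
\[
z_\theta(d)=\theta(p_\infty),\qquad z^{(n)}_\theta(d)=\theta(p_n).
\]
Writing $\theta=\bar\theta\,1_P+\theta_0$ with $\bar\theta$ the mean of $\theta$ and $\theta_0\in H$, we see that $z_\theta\in V$ (take $\alpha=\bar\theta$, $\eta_\infty=\theta_0$) and $z_\theta^{(n)}\in X$ (take $\alpha=\bar\theta$, $\eta_n=\theta_0$). Both are linear in $\theta$, and $z_{1_P}=z^{(n)}_{1_P}=\mathbf 1$. Every $v\in V$ is uniquely $v=x+z_\theta$ with $x\in X$ and $\theta\in H$.

In the model, the point $j\in A$ could be changed without changing the value of an element of $Y_0$. Here changing $p_\infty$ changes the tail of $p$, but an element of $X$ hardly sees a late tail. Say that $A\in\mathcal A$ is \emph{attached} to $d\in\mathcal D$ if $d\in\mathcal D_\infty$ or $d\in\mathcal D_{A,m}$ for some $m$. Every $d\in\mathcal D$ has an attached set.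

\begin{lemma}\label{lem:tail}
Let $x\in X$, $\theta\in\mathbb R^P$, $d\in\mathcal D$ and $j\in P$. If $j$ belongs to a set attached to $d$, or if $d\in\mathcal D_\infty$, then $|x(d)+\theta(j)|\le\|x+z_\theta\|$.
\end{lemma}

\begin{proof}
Either $d\in\mathcal D_\infty$, or $d\in\mathcal D_{A,m}$ with $j\in A$. Let $d_K$ be obtained from $d$ by replacing $p_n$ with $j$ for $K<n\le\infty$. Then $d_K$ lies in the same set, $\mathcal D_\infty$ or $\mathcal D_{A,m}$. Since $|x(d_K)-x(d)|\le2\sum_{K<n<\infty}|\eta_n|_\infty\to0$, we get $(x+z_\theta)(d_K)=x(d_K)+\theta(j)\to x(d)+\theta(j)$.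
\end{proof}

\section{Shadows in the bidual}\label{sec:IP}

The norm of $X$ is determined by the evaluations at points of $\mathcal D$, and these lie in a small subspace $C$ of $X^*$ whose dual is $V$. Restriction to $C$ gives the map $R$.

\begin{lemma}\label{lem:R}
There is a linear map $R:X^{**}\to V$ with $\|R\|\le1$ and $Rx=x$ for $x\in X$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:norm}, the elements of $X^*$ are the functionals
\[
f(x)=a\alpha+\sum_{n<\infty}f_n(\eta_n)+\sum_ic_i\gamma_i
\]
with $a\in\mathbb R$, $(f_n)$ bounded in $H^*$ and $(c_i)$ bounded in $\mathbb R$, and the norm of $X^*$ is equivalent to the supremum of the norms of these coordinates. Let $C\subset X^*$ consist of those $f$ for which $(f_n)$ converges in $H^*$ and $(c_i)\in c_0(I)$. For $v\in V$ and $f\in C$ put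
\[
[v,f]=a\alpha+\sum_{n<\infty}f_n(\eta_n)+\big(\lim_nf_n\big)(\eta_\infty)+\sum_ic_i\gamma_i .
\]
Recall that $c_0(I)^*=\ell_1(I)$ and that every bounded functional on $c$ has the form $(t_n)\mapsto\sum_{n<\infty}b_nt_n+b_\infty\lim_nt_n$ for a unique $b\in\ell_1(\overline{\mathbb N})$. Applying this in the coordinates of a basis of $H^*$, we see that every bounded functional on $C$ is $[v,\cdot]$ for a unique $v\in V$. For $h\in X^{**}$ let $Rh$ be the element of $V$ that represents $h|_C$. Then $R$ is linear, and $Rx=x$ because $[x,f]=f(x)$ when $\eta_\infty=0$.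

For $d=(p,s)\in\mathcal D$ the evaluation $\delta_d(x)=x(d)$ has norm at most $1$ on $X$, and its coordinates are $a=1$, $f_n(\eta)=\eta(p_n)$, $c=s$. Since $p$ is eventually equal to $p_\infty$ and $s$ is finitely supported, $\delta_d\in C$ and $[v,\delta_d]=v(d)$ for all $v\in V$. Hence $(Rh)(d)=h(\delta_d)$ and $\|Rh\|=\sup_d|h(\delta_d)|\le\|h\|$.
\end{proof}

The coordinates $\eta_n$ with $n<\infty$ cannot be omitted: for the subspace of $X$ where they all vanish, the same argument with $C=\mathbb R\oplus c_0(I)$ produces a norm one projection from its bidual onto it.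

\begin{proposition}\label{prop:IP}
If $\mathcal A$ is pairwise intersecting, then $X$ has the $IP_{f,\infty}$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:transfer} and~\ref{lem:R} it suffices to find a shadow in $X$ for each $v=x_0+z_\theta\in V$. The substitute for the median is
\[
\varphi(\theta)=\max_{B\in\mathcal A}\min_{B}\theta .
\]
For $A,B\in\mathcal A$ and $j\in A\cap B$ we have $\min_B\theta\le\theta(j)\le\max_A\theta$. Hence $\min_A\theta\le\varphi(\theta)\le\max_A\theta$ for every $A\in\mathcal A$.

Let $w\in X$ and $d\in\mathcal D$, let $A$ be attached to $d$, and let $j,k\in A$ be points where $\theta|_A$ attains its minimum and its maximum. By Lemma~\ref{lem:tail}, $|w(d)+\theta(j)|$ and $|w(d)+\theta(k)|$ are at most $\|w+z_\theta\|$, and $w(d)+\varphi(\theta)$ lies between $w(d)+\theta(j)$ and $w(d)+\theta(k)$. So $\|w+\varphi(\theta)\mathbf 1\|\le\|w+z_\theta\|$ for all $w\in X$. Replacing $w$ by $x_0-w$ shows that $x_0+\varphi(\theta)\mathbf 1$ is a shadow of $v$.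
\end{proof}

\section{A contraction of $V$ into $X^{**}$}\label{sec:S}

We want to send $z_\theta$ to a weak$^*$ cluster point of $(z^{(n)}_\theta)$. For this to be a contraction, $x+z^{(n)}_\theta$ must be asymptotically no longer than $x+z_\theta$. To compare them, stop the sequence $p$ at time $n$. If the one large coordinate $s_{A,m}$ has $m\le n$, then $p_n\in A$ and the stopped point is admissible. If $m>n$ it need not be, but then the coefficient $\gamma_{A,m}$ is small and we may switch that coordinate off.

\begin{lemma}\label{lem:S}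
There is a linear map $S:V\to X^{**}$ with $\|S\|\le1$ and $Sx=x$ for $x\in X$.
\end{lemma}

\begin{proof}
Let $x=(\alpha,(\eta_k),(\gamma_i))\in X$ and $\theta\in H$. We first show that
\begin{equation}\label{eq:limsup}
\limsup_n\|x+z^{(n)}_\theta\|\le\|x+z_\theta\| .
\end{equation}
Fix $n\in\mathbb N$ and $d=(p,s)\in\mathcal D$, and let $p'_k=p_k$ for $k<n$ and $p'_k=p_n$ for $n\le k\le\infty$. If $d\in\mathcal D_\infty$, or $d\in\mathcal D_{A,m}$ with $m\le n$, then $d'=(p',s)$ lies in the same set as $d$. Otherwise $d\in\mathcal D_{A,m}$ with $m>n$; let $s'$ agree with $s$ except that $s'_{A,m}=0$, so that $d'=(p',s')\in\mathcal D_\infty$. In both cases $z_\theta(d')=\theta(p_n)=z^{(n)}_\theta(d)$, and therefore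
\[
\big|(x+z^{(n)}_\theta)(d)-(x+z_\theta)(d')\big|=|x(d)-x(d')|\le2\sum_{n<k<\infty}|\eta_k|_\infty+\sum_{B\in\mathcal A}\sum_{m>n}|\gamma_{B,m}| .
\]
The right side does not depend on $d$ and tends to $0$, which proves \eqref{eq:limsup}.

Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. Since $\|z^{(n)}_\theta\|\le|\theta|_\infty$ and closed balls of $X^{**}$ are weak$^*$ compact, the limit in
\[
S(x+z_\theta)=x+w^*\text{-}\lim_{\mathcal U}z^{(n)}_\theta\qquad(x\in X,\ \theta\in H)
\]
exists, and it is linear in $\theta$. The norm of $X^{**}$ is weak$^*$ lower semicontinuous, so $\|S(x+z_\theta)\|\le\lim_{\mathcal U}\|x+z^{(n)}_\theta\|\le\|x+z_\theta\|$ by \eqref{eq:limsup}.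
\end{proof}

The subspace $S(V)$ of $X^{**}$ contains $X$, and $\dim S(V)/X\le N-1$. Lemma~\ref{lem:transfer} applied to $S:V\to S(V)$, to the inclusion $S(V)\subset X^{**}$ and to $R$ gives
\begin{equation}\label{eq:chain}
\lambda(X,V)\le\lambda(X,S(V))\le\lambda(X,X^{**})\le\lambda(X,V).
\end{equation}
The problem is now reduced to the finite-dimensional extension $V$ of $X$.

\section{Projections of $V$ onto $X$}\label{sec:lower}

Fix $u\in P$ and let $d_0\in\mathcal D_\infty$ be the point with $p_n=u$ for all $n\le\infty$ and $s=0$. Evaluation at $d_0$ replaces the limit $y_\infty$ of the model.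

\begin{lemma}\label{lem:lower}
Let $W$ be a subspace with $X\subset W\subset V$ and let $T$ be a projection of $W$ onto $X$. Let $A\in\mathcal A$ and let $\theta\in[0,1]^P$ vanish on $A$, with $z_\theta\in W$. Then $\|T\|\ge1+2(1-\kappa)(Tz_\theta)(d_0)$.
\end{lemma}

\begin{proof}
Let $f_m=g_{A,m}+(1-\kappa)z_\theta-\frac12\mathbf 1\in W$. If $d\in\mathcal D_{A,m}$, then $p_\infty\in A$, so $z_\theta(d)=0$ and $f_m(d)=s_{A,m}-\frac12\in[-\frac12,\frac12]$. If $d\in\mathcal D\setminus\mathcal D_{A,m}$, then $s_{A,m}\in[0,\kappa]$ and $(1-\kappa)z_\theta(d)\in[0,1-\kappa]$, so again $f_m(d)\in[-\frac12,\frac12]$. Thus $\|f_m\|\le\frac12$.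

Let $y=Tz_\theta=(\alpha,(\eta_n),(\gamma_i))\in X$, so that $Tf_m=g_{A,m}+(1-\kappa)y-\frac12\mathbf 1$. Fix $j\in A$ and let $d_m\in\mathcal D_{A,m}$ be given by $p_n=u$ for $n<m$, $p_n=j$ for $m\le n\le\infty$, $s_{A,m}=1$ and $s_i=0$ for $i\neq(A,m)$. Then $\frac12+(1-\kappa)y(d_m)=(Tf_m)(d_m)\le\frac12\|T\|$, and
\[
y(d_m)=\alpha+\sum_{n<m}\eta_n(u)+\sum_{m\le n<\infty}\eta_n(j)+\gamma_{A,m}\longrightarrow\alpha+\sum_{n<\infty}\eta_n(u)=y(d_0)
\]
as $m\to\infty$.
\end{proof}

The last limit is the reason that $\mathcal D_{A,m}$ leaves $p_n$ free for $n<m$: on elements of $X$ the points $d_m$ converge to the same $d_0$ whatever $A$ is. The limit uses $\eta_\infty=0$, that is, that $T$ takes values in $X$.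

\begin{proposition}\label{prop:mu}
Let $Q$ be a projection onto $X$ of $X^{**}$ or of $S(V)$. Then there is $\mu\in\mathbb R^P$ with $\sum_j\mu(j)=1$ such that, with $\mu(A)=\sum_{j\in A}\mu(j)$,
\[
\|Q\|\ge1+2(1-\kappa)(1-\mu(A))\qquad\text{for all }A\in\mathcal A .
\]
\end{proposition}

\begin{proof}
The map $T=QS$ is a projection of $V$ onto $X$ with $\|T\|\le\|Q\|$. Put $\mu(j)=(Tz_{1_{\{j\}}})(d_0)$. Then $\sum_j\mu(j)=(T\mathbf 1)(d_0)=1$ and $(Tz_{1_{P\setminus A}})(d_0)=1-\mu(A)$. Apply Lemma~\ref{lem:lower} with $W=V$ and $\theta=1_{P\setminus A}$.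
\end{proof}

The numbers $\mu(j)$ may be negative, so we look for a set $A$ with small $\mu(A)$ by an averaging identity. Call $\mathcal A$ \emph{$(a,N)$-regular} if $|A|=a$ for all $A\in\mathcal A$ and every point of $P$ lies in the same number $r$ of members of $\mathcal A$.

\begin{proposition}\label{prop:regular}
If $\mathcal A$ is $(a,N)$-regular, then
\[
1+2(1-\kappa)\Big(1-\frac aN\Big)\le\lambda(X,S(V))\le\lambda(X,X^{**})\le1+2\Big(1-\frac aN\Big),
\]
and there is a projection of $X^{**}$ onto $X$ whose norm is at most the right-hand side.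
\end{proposition}

\begin{proof}
For $\mu$ as in Proposition~\ref{prop:mu}, $\sum_{A\in\mathcal A}\mu(A)=r\sum_j\mu(j)=r$, and counting pairs $(j,A)$ with $j\in A$ gives $|\mathcal A|\,a=rN$. So some $A$ has $\mu(A)\le r/|\mathcal A|=a/N$, which gives the lower bound. The middle inequality is in \eqref{eq:chain}.

For the upper bound let $T(x+z_\theta)=x$ for $x\in X$, $\theta\in H$, and let $v=x+z_\theta$. Lemma~\ref{lem:tail} at $d_0$ gives $|x(d_0)+\theta(j)|\le\|v\|$ for all $j\in P$, so $\max\theta-\min\theta\le2\|v\|$. Let $d\in\mathcal D$, let $A$ be attached to $d$, and let $t$ and $t'$ be the means of $\theta$ over $A$ and over $P\setminus A$ (with $t'=t$ if $A=P$). Averaging the inequality of Lemma~\ref{lem:tail} over $j\in A$ gives $|x(d)+t|\le\|v\|$. Since $\theta\in H$, we have $0=\frac aNt+(1-\frac aN)t'$, that is, $t=(1-\frac aN)(t-t')$, so $|t|\le2(1-\frac aN)\|v\|$. Hence $|x(d)|\le(1+2(1-\frac aN))\|v\|$, and $TR$ is the required projection by Lemma~\ref{lem:transfer}.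
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $P=\{1,2,3\}$ and $\mathcal A=\{\{1,2\},\{1,3\},\{2,3\}\}$. This family is pairwise intersecting and $(2,3)$-regular. The space $X$ is isomorphic to $\ell_1$ by Lemma~\ref{lem:norm}, it has the $IP_{f,\infty}$ by Proposition~\ref{prop:IP}, and $\lambda(X,X^{**})\ge1+\frac23(1-\kappa)$ by Proposition~\ref{prop:regular}.
\end{proof}

\begin{remark}
Both combinatorial properties of $\mathcal A$ are needed. If some $j$ lies in all members of $\mathcal A$, then $T(x+z_\theta)=x+\theta(j)\mathbf 1$ has norm one by Lemma~\ref{lem:tail}, and $TR$ is a norm one projection of $X^{**}$ onto $X$. If $A,B\in\mathcal A$ are disjoint, then $X$ fails the $IP_{f,\infty}$. Indeed, let $z=z_{1_A}\notin X$ and suppose that $Sz$ has a shadow $y$. By Lemmas~\ref{lem:transfer} and~\ref{lem:basic}(iv) there is a norm one projection $T$ of $W=X+\mathbb Rz$ onto $X$ with $Tz=y$. Lemma~\ref{lem:lower} gives $y(d_0)\le0$ for the set $B$ and $\theta=1_A$, and $1-y(d_0)\le0$ for the set $A$ and $\theta=1_P-1_A$, a contradiction.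
\end{remark}

\section{The constant 3}\label{sec:three}

The lower bound of Proposition~\ref{prop:regular} approaches $3$ when $\kappa$ and $a/N$ are small. We first show that no finite-dimensional extension inside the bidual can do worse. The tool is the principle of local reflexivity \cite{LR}: for every finite-dimensional subspace $E\subset X^{**}$ and $\varepsilon>0$ there is a linear map $U:E\to X$ with $\|U\|\le1+\varepsilon$ and $Ue=e$ for $e\in E\cap X$. A projection of $Z$ onto $X$ has the form $z\mapsto z-L\pi z$ with $L$ a linear lifting of the quotient map $\pi:Z\to Z/X$. The map $e\mapsto e-Ue$ kills $E\cap X$ and so defines such a lifting; its norm is about $2$ provided that $E$ contains nearly minimal preimages of enough unit vectors of $Z/X$.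

\begin{proposition}\label{prop:three}
If $X\subset Z\subset X^{**}$ and $\dim Z/X<\infty$, then $\lambda(X,Z)\le3$.
\end{proposition}

\begin{proof}
We may assume $Z\ne X$. Let $0<\varepsilon<1$, let $\xi_1,\dots,\xi_M$ be an $\varepsilon$-net of the unit sphere of $Z/X$ contained in that sphere, choose $e_k\in Z$ with $\pi e_k=\xi_k$ and $\|e_k\|\le1+\varepsilon$, and let $E$ be the span of the $e_k$. Then $\pi(E)=Z/X$, since otherwise some unit vector of the finite-dimensional space $Z/X$ would be at distance $1>\varepsilon$ from $\pi(E)$. Take $U$ as above and put $L(\pi e)=e-Ue$ for $e\in E$. This is well defined and linear because $e-Ue=0$ on $E\cap X=\ker\pi|_E$, and $\pi L=\mathrm{id}$ because $Ue\in X$. We have $\|L\xi_k\|\le(2+\varepsilon)(1+\varepsilon)$. For a unit vector $\xi$ and $k$ with $\|\xi-\xi_k\|\le\varepsilon$ we get $\|L\xi\|\le(2+\varepsilon)(1+\varepsilon)+\varepsilon\|L\|$, so $\|L\|\le(2+\varepsilon)(1+\varepsilon)/(1-\varepsilon)$. The map $z\mapsto z-L\pi z$ takes values in $\ker\pi=X$, fixes $X$, and has norm at most $1+\|L\|$. Let $\varepsilon\to0$.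
\end{proof}

To make $a/N$ small while keeping pairwise intersections we use projective planes. For a prime $q$ let $P$ be the set of one-dimensional subspaces (points) of $\mathbb F_q^3$, and let $\mathcal A$ consist of the lines, that is, the sets of points contained in a two-dimensional subspace. There are $N=(q^3-1)/(q-1)=q^2+q+1$ points, and each line has $a=(q^2-1)/(q-1)=q+1$ points. The lines through a point $\ell$ correspond to the one-dimensional subspaces of $\mathbb F_q^3/\ell$, so there are $q+1$ of them. Two two-dimensional subspaces of $\mathbb F_q^3$ meet in dimension at least one. Thus $\mathcal A$ is pairwise intersecting and $(q+1,q^2+q+1)$-regular. Denote the resulting spaces by $X_{q,\kappa}\subset V_{q,\kappa}$. By Proposition~\ref{prop:regular},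
\begin{equation}\label{eq:plane}
\lambda(X_{q,\kappa},X_{q,\kappa}^{**})\ge\lambda\big(X_{q,\kappa},S(V_{q,\kappa})\big)\ge1+2(1-\kappa)\Big(1-\frac{q+1}{q^2+q+1}\Big),
\end{equation}
and the right side tends to $3$ as $q\to\infty$ and $\kappa\to0$.

\begin{lemma}\label{lem:sums}
Let $X=(\bigoplus_kX_k)_{\ell_2}$ or $X=X_1\oplus_\infty X_2$, with nonzero summands. If every $X_k$ has the $IP_{f,\infty}$, then so does $X$. Every projection $Q$ of $X^{**}$ onto $X$ satisfies $\|Q\|\ge\lambda(X_k,X_k^{**})$ for all $k$.
\end{lemma}

\begin{proof}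
In both cases $X^{**}$ is the sum of the same type of the spaces $X_k^{**}$, and the canonical embedding acts coordinatewise. Given $h=(h_k)\in X^{**}$, let $x_k$ be a shadow of $h_k$ in $X_k$. Then $\|x_k\|\le\|h_k\|$ by Lemma~\ref{lem:basic}(ii), so $x=(x_k)\in X$. For $w=(w_k)\in X$ the inequalities $\|w_k-x_k\|\le\|w_k-h_k\|$ give $\|w-x\|\le\|w-h\|$. Composing $Q$ with the inclusion $X_k^{**}\to X^{**}$ and the coordinate map $X\to X_k$ gives a projection of $X_k^{**}$ onto $X_k$ of norm at most $\|Q\|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]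
(1) The upper bound is Proposition~\ref{prop:three}. The spaces $X_{q,\kappa}$ are isomorphic to $\ell_1$ and have the $IP_{f,\infty}$, the spaces $Z=S(V_{q,\kappa})$ are finite-dimensional extensions inside the bidual, and \eqref{eq:plane} shows that the supremum is $3$.

(2) Let $q_k$ be the $k$-th prime, $X_k=X_{q_k,1/(k+1)}$ and $X=(\bigoplus_kX_k)_{\ell_2}$. By Lemma~\ref{lem:sums} and \eqref{eq:plane}, $X$ has the $IP_{f,\infty}$ and every projection of $X^{**}$ onto $X$ has norm at least $3$. Proposition~\ref{prop:regular} gives projections $Q_k$ of $X_k^{**}$ onto $X_k$ with $\|Q_k\|\le3$. The map $(h_k)\mapsto(Q_kh_k)$ is a projection of norm at most $3$, hence exactly $3$.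

(3) Write $\cong$ for isomorphism. Let $E\cong G^*$ and $E\cong\ell_1\oplus W$, and choose $X_0=X_{q,\kappa}$ with $\lambda(X_0,X_0^{**})>c$. Since $\ell_1\cong\ell_1\oplus\ell_1$,
\[
E\cong\ell_1\oplus\ell_1\oplus W\cong\ell_1\oplus E\cong X_0\oplus_\infty G^* .
\]
The dual space $G^*$ has the $IP_{f,\infty}$ (Section~\ref{sec:intro}). By Lemma~\ref{lem:sums}, $X_0\oplus_\infty G^*$ has the $IP_{f,\infty}$ and every projection from its bidual onto it has norm greater than $c$. Transfer its norm to $E$ by the isomorphism.
\end{proof}

\section{Where shadows are linear}\label{sec:positive}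

\subsection*{Separable spaces without $\ell_1$}

An element of $O(X,X^{**})$, viewed as a function on the dual ball, vanishes on a weak$^*$ dense set. Two dense sets may be disjoint, which is why $O(X,X^{**})$ need not be closed under addition. When the elements of $X^{**}$ have many points of continuity, they vanish on dense $G_\delta$ sets, and these do intersect. We use two facts. By the theorem of Odell and Rosenthal \cite{OR}, if $X$ is separable and contains no copy of $\ell_1$, then every element of $X^{**}$ is the weak$^*$ limit of a sequence in $X$. By Baire's theorem, a pointwise limit of a sequence of continuous real functions on a compact metric space is continuous at the points of a dense $G_\delta$ set.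

\begin{proof}[Proof of Theorem~\ref{thm:C}(a)]
Write $O=O(X,X^{**})$ and let $B$ be the closed unit ball of $X^*$ with the weak$^*$ topology, which is compact and, since $X$ is separable, metrizable.

Let $u\in O$ and let $\ker u\subset X^*$ be its kernel. The annihilator of $\ker u$ in $X^{**}$ is $\mathbb Ru$, so $(\ker u)^*=X^{**}/\mathbb Ru$ isometrically. With Lemma~\ref{lem:basic}(i) this gives, for $x\in X$,
\[
\sup\{f(x):f\in B\cap\ker u\}=\operatorname{dist}(x,\mathbb Ru)=\|x\| .
\]
If some $f_0\in B$ were outside the weak$^*$ closure of the convex set $B\cap\ker u$, the Hahn--Banach separation theorem in $(X^*,w^*)$ would give $x\in X$ with $f_0(x)>\|x\|$, which is absurd. So $B\cap\ker u$ is dense in $B$.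

Now let $u,v\in O$. Each is a pointwise limit on $B$ of a sequence of elements of $X$, which are continuous on $B$. So there is a dense $G_\delta$ set $D\subset B$ at whose points both $u|_B$ and $v|_B$ are continuous. A function that vanishes on a dense set vanishes at its points of continuity, so $u=v=0$ on $D$. For $x\in X$,
\[
\|x+u+v\|\ge\sup_{f\in D}|f(x)+u(f)+v(f)|=\sup_{f\in D}|f(x)|=\|x\|,
\]
the last step by density of $D$ and continuity of $x$ on $B$. Thus $u+v\in O$, and $O$ is a linear subspace by Lemma~\ref{lem:basic}(i).

If $X^{**}=X+O$, the sum is direct because $X\cap O=\{0\}$, and $x+o\mapsto x$ is a norm one projection by the definition of $O$. Let $Q$ be any norm one projection. By Lemma~\ref{lem:basic}(iii), $h-Qh\in O$ for all $h\in X^{**}$, so $h=Qh+(h-Qh)$ is the decomposition of $h$ in $X\oplus O$. Hence $Q$ is the projection just described.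
\end{proof}

\subsection*{Asplund subspaces}

A Banach space $Y$ is \emph{Asplund} if every continuous convex function on a nonempty open convex subset of $Y$ is Fr\'echet differentiable at the points of a dense $G_\delta$ subset of its domain. We use the standard characterization: $Y$ is Asplund if and only if every separable subspace of $Y$ has a separable dual. It implies that $Y_1=Y+F$ is Asplund when $Y\subset X$ is closed and Asplund and $F\subset X$ is finite-dimensional. Indeed, a separable subspace $W$ of $Y_1$ lies in $W_0+F$ for a separable closed subspace $W_0\subset Y$; the restriction map $(W_0+F)^*\to W_0^*$ is onto with finite-dimensional kernel, so $(W_0+F)^*$ is separable, and $W^*$ is a quotient of it. We identify $Y^{**}$ with a subspace of $X^{**}$ through the second adjoint of the inclusion $Y\subset X$, which is isometric and weak$^*$ continuous.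

The idea is as follows. If $x$ is a shadow of $h$, then for each $w\in X$ some functional $\Phi$ on $X^{**}$ that norms $w$ satisfies $\Phi(x)=\Phi(h)$. Where the norm is differentiable, $\Phi$ is determined. Fr\'echet differentiability is a uniform estimate on a ball of $Y$, so it passes to weak$^*$ limits and determines $\Phi$ on $Y^{**}$. The space $F$ is added so that $\Phi$ is also determined at $x$, which need not lie in $Y$.

Fix $Y$, $F$ and $Y_1$ as above. Let $\Gamma$ be the set of $w\in X\setminus\{0\}$ for which $y\mapsto\|w+y\|$, as a function on $Y_1$, is Fr\'echet differentiable at $0$, and let $\phi_w\in Y_1^*$ be the derivative. The set $\Gamma$ is dense in $X$: given $w_0\ne0$, the continuous convex function $y\mapsto\|w_0+y\|$ on $Y_1$ is Fr\'echet differentiable at points $y_0$ of arbitrarily small norm, and then $w_0+y_0\in\Gamma$.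

\begin{lemma}\label{lem:asplund}
Let $w\in\Gamma$ and let $\Phi\in X^{***}$ satisfy $\|\Phi\|=1$ and $\Phi(w)=\|w\|$. Then $\Phi(y)=\phi_w(y)$ for $y\in Y_1$ and $\Phi(k)=k(\phi_w|_Y)$ for $k\in Y^{**}$. Consequently, if $x\in F$ is a shadow in $X$ of $h\in Y^{**}$, then $\phi_w(x)=h(\phi_w|_Y)$.
\end{lemma}

\begin{proof}
For all $k\in X^{**}$,
\begin{equation}\label{eq:subgrad}
\Phi(k)=\Phi(w+k)-\|w\|\le\|w+k\|-\|w\| .
\end{equation}
Take $k=ty$ with $y\in Y_1$, divide by $t>0$ and let $t\to0$: this gives $\Phi(y)\le\phi_w(y)$, and applying it to $-y$ gives equality.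

Let $\varepsilon>0$ and choose $\delta>0$ with $\|w+y\|\le\|w\|+\phi_w(y)+\varepsilon\|y\|$ for $y\in Y$, $\|y\|\le\delta$. Let $k\in Y^{**}$ with $\|k\|\le\delta$. By Goldstine's theorem there is a net $(y_\beta)$ in $Y$ with $\|y_\beta\|\le\|k\|$ and $y_\beta\to k$ weak$^*$ in $Y^{**}$, hence in $X^{**}$. By weak$^*$ lower semicontinuity of the norm,
\[
\|w+k\|\le\liminf_\beta\|w+y_\beta\|\le\|w\|+k(\phi_w|_Y)+\varepsilon\|k\| .
\]
With \eqref{eq:subgrad} this gives $\Phi(k)\le k(\phi_w|_Y)+\varepsilon\|k\|$, first for $\|k\|\le\delta$ and by homogeneity for all $k\in Y^{**}$. Let $\varepsilon\to0$ and apply the result to $k$ and $-k$.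

Finally let $x\in F$ be a shadow of $h$. By Lemma~\ref{lem:basic}(i), $\|aw+t(h-x)\|\ge|a|\,\|w\|$ for all real $a,t$. So $aw+t(h-x)\mapsto a\|w\|$ is a well-defined functional of norm one, and a Hahn--Banach extension $\Phi\in X^{***}$ satisfies the hypotheses and $\Phi(h)=\Phi(x)$. Thus $\phi_w(x)=\Phi(x)=\Phi(h)=h(\phi_w|_Y)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(b)]
Let $h_1,h_2\in Y^{**}$ and $a_1,a_2\in\mathbb R$, and let $x_1,x_2,x_3\in X$ be any shadows of $h_1$, $h_2$ and $a_1h_1+a_2h_2$; they exist by the $IP_{f,\infty}$. Take $F=\operatorname{span}(x_1,x_2,x_3)$ and $u=x_3-a_1x_1-a_2x_2\in F$. By Lemma~\ref{lem:asplund}, $\phi_w(u)=0$ for all $w\in\Gamma$. Suppose $u\ne0$, choose $w\in\Gamma$ with $\|w-u\|<\frac12\|u\|$, and let $\Phi\in X^{***}$ be a norm one functional with $\Phi(w)=\|w\|$. Then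
\[
\phi_w(u)=\Phi(u)=\Phi(w)-\Phi(w-u)\ge\|w\|-\|w-u\|\ge\|u\|-2\|w-u\|>0,
\]
a contradiction. So $x_3=a_1x_1+a_2x_2$. The case $a_1=1$, $a_2=0$ shows that each $h\in Y^{**}$ has exactly one shadow $Jh$, and the general case shows that $J$ is linear. By Lemma~\ref{lem:basic}(ii), $\|Jh\|\le\|h\|$ and $Jy=y$ for $y\in Y$. For the last statement take $Y=X$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:c0}]
Let $Y\subset X$ be isomorphic to $c_0$. Then $Y^*\cong\ell_1$ is separable, and so are the duals of the subspaces of $Y$, being quotients of $Y^*$; hence $Y$ is Asplund. The map $J$ of Theorem~\ref{thm:C}(b) is defined on $Y^{**}\cong\ell_\infty$ and is the identity on $Y\cong c_0$. By Rosenthal's theorem \cite{Ros}, an operator on $\ell_\infty$ that is an isomorphism onto its image on a subspace isomorphic to $c_0$ is also an isomorphism onto its image on some subspace isomorphic to $\ell_\infty$. So $X$ contains a copy of $\ell_\infty$.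
\end{proof}

\begin{thebibliography}{9}

\bibitem{LR} Lindenstrauss and Rosenthal, 1969.

\bibitem{thesis} Master's Thesis, \texttt{https://core.ac.uk/download/38679093.pdf}.

\bibitem{OR} Odell and Rosenthal, Israel J. Math. 20 (1975).

\bibitem{Ros} Rosenthal, Studia Math. 37 (1970).

\end{thebibliography}
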